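
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}

\title{When exponents determine monomial digraphs over finite fields}


\begin{abstract}
The monomial digraph $D(q;m,n)$ has vertex set $\mathbb F_q^2$ and an arc from $(x_1,x_2)$ to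
$(y_1,y_2)$ exactly when $x_2+y_2=x_1^my_1^n$. It was conjectured that $D(q;m_1,n_1)$ and
$D(q;m_2,n_2)$ are isomorphic only if $(m_2,n_2)\equiv k(m_1,n_1)\pmod{q-1}$ for some $k$ coprime to
$q-1$. We show that this is false, the smallest $q$ for which it fails being $25$, where
$D(25;6,3)\cong D(25;18,3)$, and we determine
exactly the prime powers $q$ for which it is true; these include all primes. The positive part rests on a
congruence that holds for every $q$, proved by a Sylow argument in the automorphism group of an auxiliary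
incidence structure.
\end{abstract}

\section{The question and the answer}

Let $\mathbb F_q$ be the field with $q$ elements. For integers $1\le m,n\le q-1$, the \emph{monomial digraph}
$D(q;m,n)$ has vertex set $\mathbb F_q^2$, with an arc $(x_1,x_2)\to(y_1,y_2)$ if and only if
\begin{equation}\label{eq:arc}
x_2+y_2=x_1^m\,y_1^n .
\end{equation}
When do two exponent pairs give isomorphic digraphs?

One family of isomorphisms is evident. Let $k$ be coprime to $q-1$, let $m_2\equiv km_1$ and
$n_2\equiv kn_1\pmod{q-1}$, and choose $k'\ge1$ with $kk'\equiv1\pmod{q-1}$. Then $x\mapsto x^{k'}$ permutes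
$\mathbb F_q$, and $(x^{k'})^{m_2}=x^{m_1}$ and $(x^{k'})^{n_2}=x^{n_1}$ for all $x\in\mathbb F_q$. So
\begin{equation}\label{eq:ifpart}
(x_1,x_2)\mapsto(x_1^{k'},x_2)\quad\text{is an isomorphism}\quad D(q;m_1,n_1)\to D(q;m_2,n_2).
\end{equation}
We write $(m_1,n_1)\sim(m_2,n_2)$ when such a $k$ exists. The following conjecture, taken from \cite{AD}, says that
there are no other coincidences.

\begin{conjecture}\label{conj}
$D(q;m_1,n_1)\cong D(q;m_2,n_2)$ if and only if there is a $k$ coprime to $q-1$ with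
$m_2\equiv km_1$ and $n_2\equiv kn_1\pmod{q-1}$.
\end{conjecture}

It is a natural guess. In \eqref{eq:arc} a vertex with first coordinate $x\neq0$ enters only through $x^m$ when it is
the tail of an arc, and only through $x^n$ when it is the head. So what the digraph can see of the exponents is the
set of pairs
\[
J(m,n)=\{(x^m,x^n):x\in\mathbb F_q^*\},
\]
and we shall see (Lemma~\ref{lem:J}) that $J(m,n)=J(m',n')$ exactly when $(m,n)\sim(m',n')$. The conjecture thus
says that the isomorphism type of the digraph determines the ``curve'' $J(m,n)$. When $m$ and $n$ are both coprime to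
$q-1$ this is true: after a change of exponents, \eqref{eq:arc} is the incidence of points and nonvertical lines of
the affine plane, and the fundamental theorem of affine geometry leaves no room for anything else
(Section~\ref{sec:coprime}). What the guess overlooks is that all values $x^m$ may lie in a proper subfield $F$ while
the values $x^n$ are spread over several $F$-lines. A map of the second coordinates that is merely $F$-linear may
then be compatible with all products $x^my^n$, and such a map can treat different $F$-lines differently. This is what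
happens for $q=25$.

\begin{theorem}\label{thm:main}
Let $q=p^e$ with $p$ prime. Conjecture~\ref{conj} holds for $q$ \textup(for all exponents\textup) if and only if
the following condition fails:
\begin{itemize}
\item[$(\star)$] there are a prime $r$ and an integer $h\ge1$ with $rh\mid e$ and $r\mid p^h-1$, and moreover
$p^h\equiv1\pmod4$ if $r=2$.
\end{itemize}
Equivalently, the conjecture fails for $q$ exactly when
\begin{itemize}
\item[(i)] $p\equiv1\pmod4$ and $2\mid e$; or
\item[(ii)] $p\equiv3\pmod4$ and $4\mid e$; or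
\item[(iii)] there is an odd prime $r\ne p$ with $r\cdot\operatorname{ord}_r(p)\mid e$, where
$\operatorname{ord}_r(p)$ is the order of $p$ modulo $r$.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor}
\begin{itemize}
\item[(a)] Conjecture~\ref{conj} holds for every prime $q$.
\item[(b)] It holds for all $q<25$ and fails for $q=25$; the three smallest $q$ for which it fails are $25,64,81$.
\item[(c)] It fails for every $q=p^2$ with $p\equiv1\pmod4$; explicitly,
\[
D\bigl(p^2;\,p+1,\tfrac{p+1}2\bigr)\cong D\bigl(p^2;\,\tfrac{(p+1)^2}2,\tfrac{p+1}2\bigr),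
\]
and these two pairs are not related by any $k$. In particular it fails for infinitely many $q$.
\end{itemize}
\end{corollary}

Section~\ref{sec:small} treats by hand two fields, $\mathbb F_{25}$ and $\mathbb F_9$, in which the multiplicative
situation is the same and the additive one is not: in the first there is a counterexample, and in the second we see
what obstructs the same construction. Section~\ref{sec:inv} attaches numerical invariants to $(m,n)$ and states the
congruence (Theorem~\ref{thm:rigid}) that constrains all isomorphisms. Section~\ref{sec:counter} constructs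
counterexamples for every $q$ satisfying $(\star)$. Section~\ref{sec:rigid} proves the congruence, and
Section~\ref{sec:final} deduces Theorem~\ref{thm:main} and Corollary~\ref{cor}.

\section{Two small fields}\label{sec:small}

\subsection{A counterexample over $\mathbb F_{25}$}

\begin{proposition}\label{prop:25}
$D(25;6,3)\cong D(25;18,3)$, but $(6,3)\not\sim(18,3)$.
\end{proposition}

\begin{proof}
Since $2$ is not a square in $\mathbb F_5$, there is $\theta\in\mathbb F_{25}$ with $\theta^2=2$, and
$\mathbb F_{25}=\mathbb F_5\oplus\mathbb F_5\theta$. As $2$ has order $4$, $\theta$ has order $8$. The nonzero sixth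
powers form the group of order $4$, which is $\mathbb F_5^*$. The nonzero cubes form the group of order $8$, which is
$\langle\theta\rangle=\mathbb F_5^*\cup\theta\,\mathbb F_5^*$, and $y^3\in\mathbb F_5^*$ if and only if $y^{12}=1$,
that is, if and only if $y$ is a square. Define
\[
\psi(a+b\theta)=a+2b\theta\quad(a,b\in\mathbb F_5),\qquad
\varphi(x)=\begin{cases}x&\text{if $x=0$ or $x$ is a square},\\3x&\text{if $x$ is a nonsquare}.\end{cases}
\]
The map $\psi$ is an $\mathbb F_5$-linear bijection (in closed form $\psi(z)=2z^5-z$, since $\theta^5=-\theta$). The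
map $\varphi$ is a permutation, because $3\in\mathbb F_5^*$ is a square in $\mathbb F_{25}$. Let $x,y\ne0$.
\begin{itemize}
\item $\psi(y^3)=\varphi(y)^3$. For $y$ a square, $y^3\in\mathbb F_5$ and both sides are $y^3$. For $y$ a nonsquare,
$y^3\in\theta\mathbb F_5$, so $\psi(y^3)=2y^3=27y^3=(3y)^3$.
\item $\varphi(x)^{18}=x^6$. For $x$ a square, $x^{12}=1$ and $x^{18}=x^6$. For $x$ a nonsquare, $x^{12}=-1$ and
$3^{18}=3^2=-1$, so $(3x)^{18}=(-1)(-1)x^6=x^6$.
\end{itemize}
As $x^6\in\mathbb F_5$, linearity gives $\psi(x^6y^3)=x^6\psi(y^3)=\varphi(x)^{18}\varphi(y)^3$; this is trivial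
when $xy=0$. Since $\psi$ is an additive bijection,
\[
x_2+y_2=x_1^6y_1^3\iff\psi(x_2)+\psi(y_2)=\varphi(x_1)^{18}\varphi(y_1)^3 ,
\]
so $(x_1,x_2)\mapsto(\varphi(x_1),\psi(x_2))$ is an isomorphism.

If $18\equiv6k$ and $3\equiv3k\pmod{24}$, then $k\equiv3\pmod4$ and $k\equiv1\pmod8$, which is impossible.
\end{proof}

In terms of curves: with $X=x^m$ and $Y=x^n$, the set $J(6,3)$ is $X=Y^2$ and $J(18,3)$ is $X=Y^6$, where $Y$ runs
through $\langle\theta\rangle$. They agree over $Y\in\mathbb F_5^*$ and differ by a sign over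
$Y\in\theta\mathbb F_5^*$. The map $\psi$ leaves $\mathbb F_5$ alone and stretches the line $\mathbb F_5\theta$ by $2$; as
$2^6=-1$ in $\mathbb F_5$, the stretch absorbs the sign.

\subsection{The same curves over $\mathbb F_9$}

In $\mathbb F_9$ consider $D(9;2,1)$ and $D(9;6,1)$. Again $x^m$ runs through the group of order $4$ and $x^n$ through
the group of order $8$, and again the curves are $X=Y^2$ and $X=Y^6$. But the group of order $4$ is not contained in
$\mathbb F_3$, so its additive span is all of $\mathbb F_9$. Let us look for an isomorphism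
$D(9;2,1)\to D(9;6,1)$ of the same shape $(x_1,x_2)\mapsto(\varphi(x_1),\psi(x_2))$ with $\psi$ additive. Applied to
the arcs $(x,x^2y)\to(y,0)$, it would satisfy
\[
\psi(x^2y)=\varphi(x)^6\varphi(y)\qquad(x,y\in\mathbb F_9).
\]
Taking $x=y=0$ gives $\varphi(0)=0$, so $\varphi(1)\neq0$, and $\psi(1)=\varphi(1)^7$. Put $\alpha=\psi/\psi(1)$. Then
\[
\alpha(y)=\frac{\varphi(y)}{\varphi(1)},\qquad
\alpha(x^2)=\Bigl(\frac{\varphi(x)}{\varphi(1)}\Bigr)^{6}=\alpha(x)^6,\qquad
\alpha(x^2y)=\alpha(x^2)\,\alpha(y).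
\]
Since the squares span $\mathbb F_9$ additively and $\alpha$ is additive, the last identity says
$\alpha(zy)=\alpha(z)\alpha(y)$ for all $z,y$. So $\alpha$ is a field automorphism and $\alpha(x^2)=\alpha(x)^2$.
Comparing with $\alpha(x^2)=\alpha(x)^6$, we get $\alpha(x)^4=1$ for all $x\ne0$, which is absurd. Over
$\mathbb F_{25}$ the squares are replaced by the sixth powers, which span only $\mathbb F_5$. There the same argument
shows only that $\alpha$ is $\mathbb F_5$-linear, as every additive map is.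

This is the mechanism of the positive part. The difficulty is that an arbitrary isomorphism need not be of this
shape: it may act differently on different rows $\mathbb F_q\times\{a\}$, and nothing says that it is additive in
the second coordinate. Section~\ref{sec:rigid} shows how to reduce to an additive map without losing the exponents.

\section{The curve $J$ and its invariants}\label{sec:inv}

Throughout, $q=p^e$ with $p$ prime, $N=q-1$, and $g$ generates the cyclic group $\mathbb F_q^*$. For an abelian group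
$G$, written multiplicatively, and an integer $j$, $G^j=\{x^j:x\in G\}$. For a subgroup $G\le\mathbb F_q^*$,
$\mathbb F_p(G)$ denotes the subfield generated
by $G$. It equals the additive span of $G$, because that span is a finite subring of a field, hence a field.

To a pair $(m,n)$ we attach:
\begin{itemize}
\item $d_1=\gcd(m,N)$ and $d_2=\gcd(n,N)$; the groups $K_1=\{x^m:x\in\mathbb F_q^*\}$ and
$K_2=\{x^n:x\in\mathbb F_q^*\}$, of orders $N/d_1$ and $N/d_2$;
\item $U=K_1\cap K_2$ and $t=|U|=\gcd(|K_1|,|K_2|)$; the indices $c_1=[K_1:U]$ and $c_2=[K_2:U]$, so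
$|K_j|=c_jt$ and $\gcd(c_1,c_2)=1$;
\item the field $F=\mathbb F_p(U)$ and the indices $i_1=[K_1:K_1\cap F]$ and $i_2=[K_2:K_2\cap F]$. Since
$U\subseteq K_j\cap F$, we have $i_j\mid c_j$.
\end{itemize}
Finally $J=J(m,n)=\{(x^m,x^n):x\in\mathbb F_q^*\}\subseteq K_1\times K_2$. Note that $K_j^{c_j}=U$, the subgroup of
order $t$. Elements of $U$ may be raised to powers that are residues modulo $t$; thus $Y^{c_2v}$ means
$(Y^{c_2})^v$ for $Y\in K_2$ and $v\in\mathbb Z/t$.

\begin{lemma}\label{lem:J}
\begin{itemize}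
\item[(a)] There is a unique $v\in(\mathbb Z/t)^*$ such that
\[
J=J_v:=\{(X,Y)\in K_1\times K_2:\ X^{c_1}=Y^{c_2v}\}.
\]
\item[(b)] For pairs $(m,n)$ and $(m',n')$ with data $d_j,v$ and $d_j',v'$: $(m,n)\sim(m',n')$ if and only if
$J(m,n)=J(m',n')$, if and only if $d_1=d_1'$, $d_2=d_2'$ and $v=v'$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The elements $g^{mc_1}$ and $g^{nc_2}$ have order $t$, so both generate $U$, and
$g^{mc_1}=g^{nc_2v}$ for a unique unit $v$ modulo $t$. Then $J\subseteq J_v$. The group $J$ is cyclic, generated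
by $(g^m,g^n)$, of order $\operatorname{lcm}(c_1t,c_2t)=tc_1c_2$. On the other side, $Y\mapsto Y^{c_2v}$ maps $K_2$
onto $U$ with fibers of size $c_2$, so each of the $c_1t$ elements $X\in K_1$ has exactly $c_2$ partners and
$|J_v|=c_1t\cdot c_2$. Hence $J=J_v$. A unit $v'$ with $J\subseteq J_{v'}$ satisfies
$g^{mc_1}=g^{nc_2v'}$, so $v'=v$.

(b) If $m'\equiv km$ and $n'\equiv kn\pmod N$ with $\gcd(k,N)=1$, the substitution $x\mapsto x^k$ gives
$J(m',n')=J(m,n)$. Conversely, let the two curves be equal. Both $(g^m,g^n)$ and $(g^{m'},g^{n'})$ generate this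
cyclic group, so $(g^{m'},g^{n'})=(g^m,g^n)^{k_0}$ with $k_0$ a unit modulo $|J|$. Since $J$ is a homomorphic image
of $\mathbb F_q^*$, the order $|J|$ divides $N$, and the unit $k_0$ lifts to a unit $k$ modulo $N$; this $k$ shows
$(m,n)\sim(m',n')$. The last equivalence holds because $J$ determines its projections $K_1,K_2$, hence $d_1,d_2$, and
then $v$ by (a), while $d_1,d_2,v$ determine $J_v$.
\end{proof}

\begin{theorem}\label{thm:rigid}
Let $q$ be any prime power. If $D(q;m,n)\cong D(q;m',n')$, then $d_1=d_1'$ and $d_2=d_2'$ \textup(so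
$K_j,U,t,c_j,F,i_j$ are the same for both pairs\textup), and
\[
i_1i_2\,(v-v')\equiv0\pmod t .
\]
In particular, if the digraphs are isomorphic and $\gcd(t,i_1i_2)=1$, then $(m,n)\sim(m',n')$; the gcd condition
holds, for example, whenever $\gcd(t,c_1c_2)=1$.
\end{theorem}

\begin{example}
For $q=25$ and the pairs $(6,3)$, $(18,3)$ we have $K_1=U=\mathbb F_5^*$, $|K_2|=8$, $t=4$, $c_1=1$, $c_2=2$, and
$v=1$, $v'=3$ by the equations $X=Y^2$ and $X=Y^6$. Here $F=\mathbb F_5$, so $i_1=1$, $i_2=2$, and the congruence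
$2\cdot(-2)\equiv0\pmod4$ leaves room for the isomorphism of Proposition~\ref{prop:25}. For $q=9$ and
$(2,1)$, $(6,1)$ the data $|K_j|,t,c_j,v,v'$ are the same, but $F=\mathbb F_9$ and $i_1=i_2=1$. As
$-2\not\equiv0\pmod4$, $D(9;2,1)\not\cong D(9;6,1)$.
\end{example}

\section{Counterexamples whenever $(\star)$ holds}\label{sec:counter}

Let $r,h$ be as in $(\star)$ and put $Q=p^h$. We imitate Section~\ref{sec:small} with $\mathbb F_Q$ in place of
$\mathbb F_5$: $K_1$ will be $\mathbb F_Q^*$, and $K_2$ a group containing it with index $r$. Since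
$rh\mid e$, $\mathbb F_{Q^r}\subseteq\mathbb F_q$. Since $r\mid Q-1$,
\[
\frac{Q^r-1}{Q-1}=\sum_{i=0}^{r-1}Q^i\equiv r\equiv0\pmod r ,
\]
so $r(Q-1)$ divides $Q^r-1$, hence $N$. Put
\[
n=\frac N{r(Q-1)} .
\]

\paragraph{Choice of $\lambda$.} The curve of $(rn,n)$ is $X=Y^r$. We want to replace it by $X=Y^{\lambda r}$, a
different curve that agrees with the old one over $Y\in\mathbb F_Q^*$. So we need an integer $\lambda$ that is a
unit modulo $Q-1$ and satisfies
\[
\lambda\equiv1\pmod{(Q-1)/r},\qquad\lambda\not\equiv1\pmod{Q-1}.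
\]
If $r^2\mid Q-1$, take $\lambda=1+(Q-1)/r$; every prime dividing $Q-1$ divides $(Q-1)/r$, so $\lambda$ is a unit.
If $r^2\nmid Q-1$, then $r$ is odd, because $(\star)$ requires $4\mid Q-1$ when $r=2$. In this case take
$\lambda\equiv1\pmod{(Q-1)/r}$ and $\lambda\equiv-1\pmod r$ by the Chinese remainder theorem. (The extra condition for
$r=2$ is needed here: if $Q\equiv3\pmod4$, then $(Q-1)/2$ is odd, and an odd $\lambda\equiv1\pmod{(Q-1)/2}$ is
$1$ modulo $Q-1$.)

Fix an integer $\lambda'\geq 1$ with $\lambda\lambda'\equiv1\pmod{Q-1}$. Then $\gcd(\lambda',r)=1$, because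
$r\mid Q-1$. Also $\lambda r\equiv r\pmod{Q-1}$.

\begin{proposition}\label{prop:counter}
Let $1\le m_2\le q-1$ with $m_2\equiv\lambda rn\pmod N$. Then $D(q;rn,n)\cong D(q;m_2,n)$, but
$(rn,n)\not\sim(m_2,n)$.
\end{proposition}

\begin{proof}
Let $\theta=g^n$, of order $r(Q-1)$, and $\gamma=\theta^r$, a generator of $\mathbb F_Q^*$. Then
$\theta\in\mathbb F_{Q^r}\setminus\mathbb F_Q$. As $r$ is prime, $\mathbb F_Q(\theta)=\mathbb F_{Q^r}$, and
$1,\theta,\dots,\theta^{r-1}$ is an $\mathbb F_Q$-basis of $\mathbb F_{Q^r}$.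

\emph{The additive map.} Let $\psi$ be the $\mathbb F_Q$-linear map on $\mathbb F_{Q^r}$ with
$\psi(\theta^j)=\theta^{\lambda'j}$ for $0\le j<r$. Because $\gcd(\lambda',r)=1$, the residues of $\lambda'j$ modulo
$r$ are a permutation of $0,\dots,r-1$; as $\theta^r=\gamma\in\mathbb F_Q^*$, the images are nonzero
$\mathbb F_Q$-multiples of the permuted basis. So $\psi$ is bijective. Extend it by the identity on an additive
complement of $\mathbb F_{Q^r}$ in $\mathbb F_q$ to an additive bijection of $\mathbb F_q$.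

\emph{Its effect on powers of $\theta$.} Define $\ell$ on $\mathbb Z/r(Q-1)$ by
\[
\ell(j+rz)=\lambda'j+rz\qquad(0\le j<r,\ z\in\mathbb Z/(Q-1)).
\]
It is injective, since its value modulo $r$ determines $j$ and then the value determines $z$; so it is a bijection.
By linearity $\psi(\theta^{j+rz})=\gamma^z\theta^{\lambda'j}$, that is, $\psi(\theta^i)=\theta^{\ell(i)}$ for all $i$.
Moreover
\[
\lambda\,\ell(j+rz)\equiv\lambda\lambda'j+\lambda rz\equiv j+rz\pmod{Q-1},
\]
that is, $\gamma^{\lambda\ell(i)}=\gamma^i$ for all $i$.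

\emph{The map on first coordinates.} Lift $\ell$ to a permutation $\tilde\ell$ of $\mathbb Z/N$ as follows. For
$i=i_0+r(Q-1)y$ with $0\le i_0<r(Q-1)$ put $\tilde\ell(i)=\ell(i_0)+r(Q-1)y$, with the representative
$0\le\ell(i_0)<r(Q-1)$. Then $\tilde\ell(i)\equiv\ell(i)\pmod{r(Q-1)}$. Put $\varphi(0)=0$ and
$\varphi(g^i)=g^{\tilde\ell(i)}$. For $x=g^i$ and $y=g^j$ we have $x^{rn}=\gamma^i$, $y^n=\theta^j$,
$\varphi(x)^{m_2}=\gamma^{\lambda\ell(i)}$ and $\varphi(y)^n=\theta^{\ell(j)}$. So, by $\mathbb F_Q$-linearity of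
$\psi$ on $\mathbb F_{Q^r}$,
\[
\psi(x^{rn}y^n)=\gamma^i\psi(\theta^j)=\gamma^i\theta^{\ell(j)}=\gamma^{\lambda\ell(i)}\theta^{\ell(j)}
=\varphi(x)^{m_2}\varphi(y)^n ,
\]
and for $xy=0$ both ends are $0$. As $\psi$ is an additive bijection,
$(x_1,x_2)\mapsto(\varphi(x_1),\psi(x_2))$ is an isomorphism.

\emph{Inequivalence.} Suppose $krn\equiv\lambda rn$ and $kn\equiv n\pmod N$. As $N=rn(Q-1)$, this means
$k\equiv\lambda\pmod{Q-1}$ and $k\equiv1\pmod{r(Q-1)}$. So $\lambda\equiv1\pmod{Q-1}$, contrary to its choice.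
\end{proof}

For $q=25$, $r=2$, $h=1$ we get $n=3$, and we may take $\lambda=\lambda'=3$, $m_2=18$. If $g$ is chosen so that
$\theta^2=2$, then $\psi(1)=1$ and $\psi(\theta)=\theta^3=2\theta$, so $\psi$ is the additive map of
Section~\ref{sec:small}.

\section{Proof of the congruence}\label{sec:rigid}

Throughout this section, $T$ is an isomorphism from $D=D(q;m,n)$ to $D'=D(q;m',n')$.

The plan is as follows. Twins show that $d_1,d_2$ are invariants. The case $d_1=d_2=1$ is affine geometry. In all
other cases $T$ permutes the rows $\mathbb F_q\times\{a\}$ and induces bijections $\Phi_a$ of $K_1$ and $\Psi_a$ of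
$K_2$ on them. We show that these maps have well-defined exponents: an exponent $u$ for scaling by $U$, and exponents
$w_1,w_2$ for their $c_1$-th and $c_2$-th powers, where $w_1,w_2$ are tied to $v,v'$ by $vw_1=v'w_2$. Finally we
compare $w_1$ and $w_2$ with $u$. For this we restrict to the field $F$ and use Sylow's theorem to replace the
restricted map by one with the same exponents that is additive in the rows; then the argument given for $\mathbb F_9$
applies.

\subsection{Twins}

The out-neighborhood of $(x_1,x_2)$ is $\{(y,\,x_1^my^n-x_2):y\in\mathbb F_q\}$. Looking at $y=0$ and $y=1$, we see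
that $(x_1,x_2)$ and $(x_1',x_2')$ have the same out-neighborhood (are \emph{out-twins}) if and only if $x_2=x_2'$
and $x_1^m=x_1'^m$. So the out-twin classes are the singletons $\{(0,x_2)\}$ and classes of size $d_1$ formed by
vertices with nonzero first coordinate. Similarly, the in-neighborhood of $(y_1,y_2)$ is
$\{(x,\,x^my_1^n-y_2):x\in\mathbb F_q\}$, and the in-twin classes are the singletons $\{(0,y_2)\}$ and classes of
size $d_2$ formed by vertices with nonzero first coordinate. An
isomorphism preserves the largest class sizes. Hence $d_1=d_1'$ and $d_2=d_2'$; the data $K_j,U,t,c_j,F,i_j$ agree,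
and only $v,v'$ may differ.

If $t\le2$, then $(\mathbb Z/t)^*$ is trivial and $v=v'$. \emph{From now on $t\ge3$}; in particular $q\ge4$.

\subsection{The case $d_1=d_2=1$}\label{sec:coprime}

Here no vertex is distinguished by twins, but the affine plane is visible. By \eqref{eq:ifpart} and
Lemma~\ref{lem:J}, replacing $(m,n)$ and $(m',n')$ by $\sim$-equivalent pairs changes neither the isomorphism types
nor $v,v'$, so we may assume $m=m'=1$. Then $n,n'$ are coprime to $N\ge3$ and $1\le n,n'\le q-2$. For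
$y\in\mathbb F_q^2$ put
\[
\ell_y=\{(a,b):b=ay_1^n-y_2\},\qquad\ell_y'=\{(a,b):b=ay_1^{n'}-y_2\}.
\]
These are the in-neighborhoods of $y$ in $D$ and in $D'$, so $T(\ell_y)=\ell'_{T(y)}$. As $n,n'$ are coprime to $N$,
both $y\mapsto\ell_y$ and $y\mapsto\ell'_y$ are bijections from $\mathbb F_q^2$ to the nonvertical lines. So $T$, as
a map on points, permutes the nonvertical lines. Two distinct points lie on no common nonvertical line if
and only if they lie on a vertical one, so $T$ also maps vertical lines to vertical lines.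

The fundamental theorem of affine geometry says that a permutation of $\mathbb F_q^2$, $q\ge3$, mapping lines onto
lines has the form $x\mapsto M x^\sigma+b$ with $M$ an invertible matrix and $\sigma\in\operatorname{Aut}\mathbb F_q$
applied to both coordinates. Since vertical lines are preserved,
\[
T(x_1,x_2)=(\alpha x_1^\sigma+\beta,\ \gamma x_2^\sigma+\delta x_1^\sigma+\epsilon),\qquad\alpha,\gamma\ne0 .
\]
The image of $\ell_y$, a line of slope $y_1^n$, has slope $(\gamma y_1^{n\sigma}+\delta)/\alpha$, and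
$\ell'_{T(y)}$ has slope $(\alpha y_1^\sigma+\beta)^{n'}$. With $z=y_1^\sigma$,
\[
(\alpha z+\beta)^{n'}=(\gamma z^n+\delta)/\alpha\qquad\text{for all }z\in\mathbb F_q .
\]
Both sides are polynomials in $z$ of degree less than $q$, so they are equal as polynomials, and comparing degrees
gives $n=n'$. Hence $v=v'$. \emph{From now on $(d_1,d_2)\ne(1,1)$.}

\subsection{Rows}

Now some $d_j>1$, so $\{0\}\times\mathbb F_q$ is the set of vertices whose out-twin class (or in-twin class, if
$d_1=1$) is a singleton, in $D$ and in $D'$. Hence $T(0,a)=(0,\psi(a))$ for a permutation $\psi$ of $\mathbb F_q$.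
The out-neighborhood of $(0,a)$, in $D$ or $D'$, is the row $R_{-a}:=\mathbb F_q\times\{-a\}$. So
$T(R_{-a})=R_{-\psi(a)}$. As $(0,-a)\in R_{-a}$, its image $(0,\psi(-a))$ lies in $R_{-\psi(a)}$. Therefore
\[
\psi(-a)=-\psi(a),\qquad T(R_a)=R_{\psi(a)}\qquad(a\in\mathbb F_q).
\]
If $p$ is odd, then $\psi(0)=0$. If $p=2$, the maps $(x_1,x_2)\mapsto(x_1,x_2+s)$ are automorphisms of $D'$, and
after composing $T$ with one of them we may assume $\psi(0)=0$.

Write $T(x,a)=(\varphi_a(x),\psi(a))$; each $\varphi_a$ is a permutation of $\mathbb F_q$ fixing $0$. Since $T$ and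
$T^{-1}$ preserve out-twins and in-twins, the rules
\[
\Phi_a(x^m)=\varphi_a(x)^{m'},\qquad\Psi_a(x^n)=\varphi_a(x)^{n'}\qquad(x\ne0)
\]
define bijections $\Phi_a:K_1\to K_1$ and $\Psi_a:K_2\to K_2$. On vertices with nonzero first coordinate, that $T$ is
an isomorphism reads
\begin{equation}\label{eq:inc}
XY=a+b\iff\Phi_a(X)\Psi_b(Y)=\psi(a)+\psi(b)\qquad(X\in K_1,\ Y\in K_2,\ a,b\in\mathbb F_q),
\end{equation}
and since $\Phi_a$ and $\Psi_a$ come from the same permutation $\varphi_a$, they carry the curve $J(m,n)$ to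
$J(m',n')$:
\begin{equation}\label{eq:J}
(\Phi_a\times\Psi_a)(J_v)=J_{v'}\qquad(a\in\mathbb F_q).
\end{equation}

\subsection{Scaling by $U$}

So far $\Phi_a$ is just a bijection. The key observation is that \eqref{eq:inc} determines the ratio of values of
$\Phi$ along a path from the rows alone, and that multiplying $X$ by $\sigma$ and $Y$ by $\sigma^{-1}$, which is
possible precisely for $\sigma\in K_1\cap K_2=U$, does not change the rows. To have enough paths we need a connected
graph. The following lemma will be used twice.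

\begin{lemma}\label{lem:diff}
If $G\le\mathbb F_q^*$ and $|G|\ge2$, then the differences $x-x'$ \textup($x,x'\in G$\textup) generate
$\mathbb F_p(G)$ additively.
\end{lemma}
\begin{proof}
Their additive span is nonzero and closed under multiplication by $G$, hence under multiplication by
$\mathbb F_p(G)$, the span of $G$. A nonzero $\mathbb F_p(G)$-subspace of $\mathbb F_p(G)$ is everything.
\end{proof}

Let $L$ be the additive group generated by all $(X-X')(Y-Y')$ with $X,X'\in K_1$ and $Y,Y'\in K_2$. By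
Lemma~\ref{lem:diff}, applied to $K_1$ and $K_2$, $L$ is the additive span of the products of elements of
$\mathbb F_p(K_1)$ and $\mathbb F_p(K_2)$. So $L=\mathbb F_p(K_1K_2)$, a field containing $F$. Let $\Gamma$ be the
bipartite graph with \emph{points} $(X,a)\in K_1\times L$ and \emph{lines} $[Y,b]\in K_2\times L$, where $(X,a)$ and
$[Y,b]$ are incident when $XY=a+b$.

\begin{lemma}
$\Gamma$ is connected.
\end{lemma}
\begin{proof}
From $(X,a)$ one passes through the line $[Y,XY-a]$ to $(X',a+(X'-X)Y)$. Going back through a line with first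
coordinate $Y'$ leads to $(X,a+(X'-X)(Y-Y'))$. Here $X$ is fixed, but $X',Y,Y'$ are arbitrary. Since
$X'-X''=(X'-X)-(X''-X)$, the elements $(X'-X)(Y-Y')$ with $X$ fixed already generate $L$. So from $(X,a)$ one reaches
$(X,a+l)$ for all $l\in L$. Together with one step $(X,a)\to(X',a+(X'-X)Y)$ this reaches every point. Each line
$[Y,b]$ is incident with the points $(X,XY-b)$.
\end{proof}

\begin{proposition}\label{prop:scale}
There is a unit $u\in(\mathbb Z/t)^*$ such that
\begin{equation}\label{eq:scale}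
\Phi_a(\sigma X)=\sigma^u\Phi_a(X),\quad\Psi_a(\sigma Y)=\sigma^u\Psi_a(Y)
\qquad(\sigma\in U,\ X\in K_1,\ Y\in K_2,\ a\in L).
\end{equation}
\end{proposition}
\begin{proof}
Let $X,\tilde X\in K_1$, $a\in L$, and let $(X_0,a_0),[Y_1,b_1],(X_1,a_1),\dots,(X_k,a_k)$ be a path in $\Gamma$ with
$(X_0,a_0)=(X,a)$ and $(X_k,a_k)=(\tilde X,a)$. By \eqref{eq:inc}, for each $i$,
\[
\Phi_{a_{i-1}}(X_{i-1})\Psi_{b_i}(Y_i)=\psi(a_{i-1})+\psi(b_i),\qquad
\Phi_{a_i}(X_i)\Psi_{b_i}(Y_i)=\psi(a_i)+\psi(b_i),
\]
and these numbers are nonzero. Dividing and multiplying over $i$ gives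
\[
\Phi_a(\tilde X)=\rho\,\Phi_a(X),\qquad\rho=\prod_{i=1}^k\frac{\psi(a_i)+\psi(b_i)}{\psi(a_{i-1})+\psi(b_i)} .
\]
For $\sigma\in U$, the sequence $(\sigma X_0,a_0),[\sigma^{-1}Y_1,b_1],(\sigma X_1,a_1),\dots$ is again a path, with
the same rows, so $\Phi_a(\sigma\tilde X)=\rho\,\Phi_a(\sigma X)$. Hence
$\Phi_a(\sigma\tilde X)/\Phi_a(\tilde X)=\Phi_a(\sigma X)/\Phi_a(X)$. With $X=1$ this says
$\Phi_a(\sigma\tilde X)=\chi_a(\sigma)\Phi_a(\tilde X)$, where $\chi_a(\sigma)=\Phi_a(\sigma)/\Phi_a(1)$. So $\chi_a$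
is a homomorphism from $U$ into $K_1$, injective because $\Phi_a$ is. Its image is the only subgroup of order
$t$ of the cyclic group $K_1$, namely $U$. Thus $\chi_a(\sigma)=\sigma^{u_a}$ with $u_a\in(\mathbb Z/t)^*$.

If $(X,a)$ and $[Y,b]$ are incident, so are $(\sigma^{-1}X,a)$ and $[\sigma Y,b]$. By \eqref{eq:inc},
$\Phi_a(\sigma^{-1}X)\Psi_b(\sigma Y)=\Phi_a(X)\Psi_b(Y)$, so $\Psi_b(\sigma Y)=\sigma^{u_a}\Psi_b(Y)$. Hence points
on a common line have the same $u_a$; as $\Gamma$ is connected, $u_a=u$ is constant, and both parts of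
\eqref{eq:scale} follow.
\end{proof}

\subsection{Two exponents}

Scaling by $U$ controls $\Phi_a$ on each coset of $U$ separately. The link between cosets, and the link to $v,v'$,
comes from \eqref{eq:J}.

\begin{proposition}\label{prop:exp}
There are units $w_1,w_2\in(\mathbb Z/t)^*$ with $v\,w_1=v'w_2$ such that for all $a\in L$, $X\in K_1$ and $Y\in K_2$,
\begin{equation}\label{eq:exp}
\Phi_a(X)^{c_1}=\Phi_a(1)^{c_1}\,X^{c_1w_1},\qquad\Psi_a(Y)^{c_2}=\Psi_a(1)^{c_2}\,Y^{c_2w_2}.
\end{equation}
\end{proposition}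
\begin{proof}
Fix $a\in L$. The maps $X\mapsto X^{c_1}$ from $K_1$ and $Y\mapsto Y^{c_2}$ from $K_2$ are onto $U$. By \eqref{eq:J},
\[
X^{c_1}=Y^{c_2v}\ \Longrightarrow\ \Phi_a(X)^{c_1}=\Psi_a(Y)^{c_2v'} .
\]
If $X^{c_1}=\tilde X^{c_1}$, choose $Y$ with $Y^{c_2v}$ equal to this element; then
$\Phi_a(X)^{c_1}=\Psi_a(Y)^{c_2v'}=\Phi_a(\tilde X)^{c_1}$. In the same way, using that $v'$ is a unit,
$\Psi_a(Y)^{c_2}$ depends only on $Y^{c_2}$. So there are functions $A,B:U\to U$ with
\[
\Phi_a(X)^{c_1}=A(X^{c_1}),\qquad\Psi_a(Y)^{c_2}=B(Y^{c_2}),\qquad A(s^v)=B(s)^{v'}\quad(s\in U).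
\]
They are onto because $\Phi_a,\Psi_a$ are, hence bijective.

By \eqref{eq:scale}, $A(\rho s)=\rho^uA(s)$ for $\rho\in U^{c_1}$ and $B(\rho s)=\rho^uB(s)$ for $\rho\in U^{c_2}$.
The latter gives $A(\rho^vs^v)=\rho^{uv'}A(s^v)$ for $\rho\in U^{c_2}$. As $v$ is a unit, this says
\[
A(\rho s)=\rho^{uv'/v}A(s)\qquad(\rho\in U^{c_2},\ s\in U).
\]
As $\gcd(c_1,c_2)=1$, we have $U=U^{c_1}U^{c_2}$. So for every $\rho\in U$ the ratio $A(\rho s)/A(s)$ does not
depend on $s$. This ratio is a homomorphism in $\rho$, injective since $A$ is, so it equals $\rho^{w_1}$ for a unit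
$w_1$, and $A(s)=A(1)s^{w_1}$. The exponent $w_1$ is determined by the action on $U^{c_1}$ and $U^{c_2}$ just
computed, so it does not depend on $a$. From $B(s)^{v'}=A(s^v)=A(1)s^{vw_1}$ we get $B(s)=B(1)s^{w_2}$ with
$w_2=vw_1/v'$. Since $A(1)=\Phi_a(1)^{c_1}$ and $B(1)=\Psi_a(1)^{c_2}$, this is \eqref{eq:exp}.
\end{proof}

Since $vw_1=v'w_2$, comparing $v$ with $v'$ amounts to comparing $w_1$ with $w_2$, and for this we compare both with
$u$. Putting $X=\sigma\in U$ in \eqref{eq:exp} and using \eqref{eq:scale} gives $c_1(w_1-u)\equiv0\pmod t$, and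
likewise $c_2(w_2-u)\equiv0$. This is a weak form of what we want. It already settles the case
$\gcd(t,c_1c_2)=1$, but it says nothing about $D(9;2,1)$ and $D(9;6,1)$, where $t=4$ and $c_2=2$. The
remaining task is to replace $c_1,c_2$ by their divisors $i_1,i_2$, and here the additive structure comes in.

\begin{proposition}\label{prop:key}
$i_2(w_2-u)\equiv0\pmod t$.
\end{proposition}

The proof occupies the next two subsections.

\subsection{Restriction to the field generated by $U$}

For $\mathbb F_9$ it was decisive that the scalars span the whole field. We therefore restrict to rows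
$a\in F=\mathbb F_p(U)$, and to $X\in U$ and $Y\in V:=K_2\cap F$. We must show that $T$ respects this restriction up
to constants. Put
\[
\rho_0=\Phi_0(1)\in K_1,\qquad\varepsilon_0=\Psi_0(1)\in K_2,\qquad\kappa=\rho_0\varepsilon_0 .
\]

\begin{lemma}\label{lem:restrict}
For all $a,b\in F$: $\Phi_a(U)=\rho_0U$, $\Psi_b(V)=\varepsilon_0V$ and $\psi(F)=\kappa F$.
\end{lemma}
\begin{proof}
Let $a,b\in F$ with $\sigma:=a+b\in U$. Apply \eqref{eq:inc} to $(X,Y)=(1,\sigma)$, once with rows $(a,b)$ and once
with rows $(b,a)$: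
\begin{equation}\label{eq:swap}
\Phi_a(1)\Psi_b(\sigma)=\psi(a)+\psi(b)=\Phi_b(1)\Psi_a(\sigma).
\end{equation}
With \eqref{eq:scale},
\[
\frac{\Phi_a(1)}{\Phi_b(1)}=\frac{\Psi_a(\sigma)}{\Psi_b(\sigma)}=\frac{\Psi_a(1)}{\Psi_b(1)}\in K_1\cap K_2=U .
\]
Consider the graph on $F$ in which $a,b$ are adjacent when $a+b\in U$. From $a$ one passes to $\sigma-a$ and then
to $a+(\sigma'-\sigma)$, for any $\sigma,\sigma'\in U$; by Lemma~\ref{lem:diff} for $U$, the graph is connected. So
$\Phi_a(1)\in\rho_0U$ and $\Psi_a(1)\in\varepsilon_0U$ for all $a\in F$, and by \eqref{eq:scale}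
$\Phi_a(U)=\rho_0U$ and $\Psi_a(U)=\varepsilon_0U$.

By \eqref{eq:swap}, $a,b\in F$ and $a+b\in U$ now imply $\psi(a)+\psi(b)\in\kappa U$. As $\psi$ is odd,
$a-a'\in U$ implies $\psi(a)-\psi(a')\in\kappa U$ for $a,a'\in F$. Every element of $F$ is reached from $0$ by
successively adding elements of $U$, and $\psi(0)=0$. So $\psi(F)\subseteq\kappa F$, and equality holds because
$\psi$ is injective.

Finally let $Y\in V$, $b\in F$, and put $a=Y-b\in F$. By \eqref{eq:inc} with $X=1$,
\[
\Psi_b(Y)=\frac{\psi(a)+\psi(b)}{\Phi_a(1)}\in\varepsilon_0F ,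
\]
because the numerator lies in $\kappa F$ and the denominator in $\rho_0U$.
So $\varepsilon_0^{-1}\Psi_b(Y)\in K_2\cap F=V$, and $\Psi_b(V)=\varepsilon_0V$ by injectivity.
\end{proof}

Replace the row parameter $b$ of a line by $-b$. By Lemma~\ref{lem:restrict} the maps
\[
\hat\psi=\kappa^{-1}\psi|_F,\qquad\hat\Phi_a=\rho_0^{-1}\Phi_a|_U,\qquad
\hat\Psi_b=\varepsilon_0^{-1}\Psi_{-b}|_V\qquad(a,b\in F)
\]
are permutations of $F$, $U$ and $V$. By \eqref{eq:inc} and the oddness of $\psi$,
\begin{equation}\label{eq:hat}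
XY=a-b\iff\hat\Phi_a(X)\hat\Psi_b(Y)=\hat\psi(a)-\hat\psi(b)\qquad(X\in U,\ Y\in V,\ a,b\in F).
\end{equation}
The change of sign has turned translations of $F$ into symmetries of the relation $XY=a-b$ that move points and lines
by the same amount.

\subsection{A Sylow argument}

If the restricted isomorphism normalized the group of translations, we could argue as for $\mathbb F_9$. In
general it need not. But the translations will turn out to be a Sylow $p$-subgroup of a suitable group, so a conjugating
element corrects this. The correction must not destroy the exponents $u,w_2$. We therefore record them as a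
homomorphism on the group and conjugate within its kernel.

Let $\mathcal A$ be the set of permutations $\pi$ of $(U\times F)\sqcup(V\times F)$ of the form
\[
(X,a)\mapsto(\Phi_a(X),\psi(a)),\qquad[Y,b]\mapsto[\Psi_b(Y),\psi(b)]
\]
that satisfy
\[
XY=a-b\iff\Phi_a(X)\Psi_b(Y)=\psi(a)-\psi(b)\qquad(X\in U,\ Y\in V,\ a,b\in F).
\]
(From here to the end of this subsection $\Phi,\Psi,\psi$ denote the components of an element of $\mathcal A$.) This
set is finite, contains the identity and is closed under composition, so it is a group. By \eqref{eq:hat},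
$\hat T:=(\hat\Phi,\hat\Psi,\hat\psi)\in\mathcal A$.

Let $W=V^{c_2}$, a subgroup of $K_2^{c_2}=U$. Let $\mathcal A^*$ be the set of those $\pi\in\mathcal A$ for which
there are $u_\pi\in(\mathbb Z/t)^*$ and $\omega_\pi\in\operatorname{Aut}(W)$ with
\begin{equation}\label{eq:param}
\Phi_a(\sigma X)=\sigma^{u_\pi}\Phi_a(X),\quad\Psi_b(Y)^{c_2}=\Psi_b(1)^{c_2}\,\omega_\pi(Y^{c_2})
\qquad(\sigma,X\in U,\ Y\in V,\ a,b\in F).
\end{equation}
The pair $(u_\pi,\omega_\pi)$ is determined by $\pi$, since $U$ is cyclic of order $t$ and $Y^{c_2}$ runs through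
$W$. Let $\pi,\pi'\in\mathcal A^*$ have components $\Phi,\Psi,\psi$ and $\Phi',\Psi',\psi'$. The components of
$\pi\pi'$ are $\Phi_{\psi'(a)}\circ\Phi'_a$, $\Psi_{\psi'(b)}\circ\Psi'_b$ and $\psi\circ\psi'$. The first scales
with exponent $u_\pi u_{\pi'}$. For the second,
\[
\Psi_{\psi'(b)}\bigl(\Psi'_b(Y)\bigr)^{c_2}
=\Psi_{\psi'(b)}(1)^{c_2}\;\omega_\pi\bigl(\Psi_b'(1)^{c_2}\bigr)\;\omega_\pi\omega_{\pi'}(Y^{c_2}),
\]
where $\Psi'_b(1)^{c_2}\in W$; the case $Y=1$ shows that the product of the first two factors is the value at $Y=1$. So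
$\mathcal A^*$ is a subgroup of $\mathcal A$ and $\pi\mapsto(u_\pi,\omega_\pi)$ is a homomorphism on it. Let
$\mathcal A^1\trianglelefteq\mathcal A^*$ be its kernel. By \eqref{eq:scale} and \eqref{eq:exp},
$\hat T\in\mathcal A^*$ with parameters $u$ and $s\mapsto s^{w_2}$. The translations
\[
\tau_s:\quad(X,a)\mapsto(X,a+s),\quad[Y,b]\mapsto[Y,b+s]\qquad(s\in F)
\]
form a $p$-group $E\cong(F,+)$ contained in $\mathcal A^1$.

\begin{lemma}\label{lem:norm}
\begin{itemize}
\item[(a)] If $\pi\in\mathcal A^*$ normalizes $E$, then for some $j\geq 0$ we have $\sigma^{u_\pi}=\sigma^{p^j}$ for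
$\sigma\in U$ and $\omega_\pi(s)=s^{p^j}$ for $s\in W$.
\item[(b)] The index of $E$ in its normalizer in $\mathcal A^1$ is prime to $p$.
\end{itemize}
\end{lemma}
\begin{proof}
Let $\pi\in\mathcal A^*$ normalize $E$, and write $\pi\tau_s\pi^{-1}=\tau_{\alpha(s)}$ with
$\alpha\in\operatorname{Aut}(F,+)$. Comparing $\pi\tau_s$ with $\tau_{\alpha(s)}\pi$ on points and on lines gives
\[
\Phi_{a+s}=\Phi_a,\qquad\Psi_{b+s}=\Psi_b,\qquad\psi(a+s)=\psi(a)+\alpha(s).
\]
So $\Phi_a=\Phi$ and $\Psi_b=\Psi$ are independent of the row, and $\psi(a)-\psi(b)=\alpha(a-b)$. Taking $b=0$ and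
$a=XY$, we get
\[
\Phi(X)\Psi(Y)=\alpha(XY)\qquad(X\in U,\ Y\in V).
\]
Write $u=u_\pi$. As $\Phi(X)=\Phi(1)X^u$, this gives $\alpha(Y)=\Phi(1)\Psi(Y)$ and then
$\alpha(XY)=X^u\alpha(Y)$. Since $V\supseteq U$ spans $F$ additively, $\alpha(Xz)=X^u\alpha(z)$ for all $X\in U$ and
$z\in F$. Put $\alpha_0=\alpha/\alpha(1)$. Then $\alpha_0(X)=X^u$ on $U$ and
$\alpha_0(Xz)=\alpha_0(X)\alpha_0(z)$. The elements $X\in U$ span $F$ as well, so by additivity $\alpha_0$ is
multiplicative on $F$. Thus $\alpha_0$ is an automorphism of the finite field $F$, i.e.\ $\alpha_0(z)=z^{p^j}$ for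
some $j\ge0$. So $X^u=X^{p^j}$ on $U$. Moreover $\Psi(Y)=\alpha(Y)/\Phi(1)=\Psi(1)Y^{p^j}$, whence
$\omega_\pi(Y^{c_2})=Y^{c_2p^j}$. This is (a).

If moreover $\pi\in\mathcal A^1$, then $u=1$ and $\alpha_0$ fixes $U$ pointwise, so $\alpha_0$ is the identity and
\[
\alpha(z)=\alpha(1)z,\qquad\Phi(X)=\Phi(1)X,\qquad\Psi(Y)=\frac{\alpha(1)}{\Phi(1)}\,Y .
\]
So $\pi\mapsto(\alpha(1),\Phi(1))\in F^*\times U$ is a homomorphism on $N_{\mathcal A^1}(E)$. If $\pi$ is in its
kernel, then $\Phi$ and $\Psi$ are identities and $\psi(a)=\psi(0)+a$, so $\pi\in E$; conversely $E$ is in the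
kernel. Hence the index divides $|F^*\times U|$, which is prime to $p$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
We first show that $E$ is a Sylow $p$-subgroup of $\mathcal A^1$. Let $P\ge E$ be one. If $P\ne E$, then, since a
proper subgroup of a finite $p$-group is properly contained in its normalizer, $N_P(E)/E$ is a nontrivial
$p$-subgroup of $N_{\mathcal A^1}(E)/E$, contradicting Lemma~\ref{lem:norm}(b).

As $\hat T\in\mathcal A^*$ normalizes $\mathcal A^1$, $\hat TE\hat T^{-1}$ is also a Sylow $p$-subgroup of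
$\mathcal A^1$. By Sylow's theorem there is $\nu\in\mathcal A^1$ such that $\nu\hat T$ normalizes $E$. As
$\nu$ lies in the kernel of the parameter homomorphism, $\nu\hat T$ has the same parameters as $\hat T$, namely
$u$ and $s\mapsto s^{w_2}$. Lemma~\ref{lem:norm}(a) gives, for some $j$,
\[
s^{w_2}=s^{p^j}=s^u\qquad\text{for all }s\in W .
\]
It remains to identify $W$. Let $y_0$ generate $K_2$. Then $V=\langle y_0^{i_2}\rangle$, while $y_0^{c_2}$
generates $U$, so $W=V^{c_2}=\langle y_0^{c_2i_2}\rangle=U^{i_2}$. Thus $\sigma^{i_2(w_2-u)}=1$ for all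
$\sigma\in U$, that is, $i_2(w_2-u)\equiv0\pmod t$.
\end{proof}

\begin{remark}
The restriction to $F$ is what makes the proof of Lemma~\ref{lem:norm}(a) work. When $L$ is larger than $F$, the
relation $\alpha(Xz)=X^u\alpha(z)$ for $X\in U$ makes an additive map $\alpha$ of $L$ only semilinear over $F$; it
need not be a field automorphism up to a constant. The maps $\psi$ on $\mathbb F_{Q^r}$ used in
Section~\ref{sec:counter} are of this kind.
\end{remark}

\subsection{End of the proof}

\begin{proof}[Conclusion of the proof of Theorem~\ref{thm:rigid}]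
If $t\le2$ or $d_1=d_2=1$, we have seen that $v=v'$. In the remaining case, reverse all arcs. This
turns $D(q;m,n)$ into $D(q;n,m)$, and $T$ is also an isomorphism of the reversed digraphs. The reversal
interchanges $(K_1,\Phi,c_1,w_1,i_1)$ with $(K_2,\Psi,c_2,w_2,i_2)$. The rows, $\psi$, $L$, $U$, $F$ do not
change, and \eqref{eq:inc}, \eqref{eq:scale}, \eqref{eq:exp} keep their form with the same $u$. The proof of
Proposition~\ref{prop:key} used only these three relations, that the maps $\Phi_a,\Psi_a,\psi$ are bijections, and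
that $\psi$ is odd with $\psi(0)=0$. It therefore also gives $i_1(w_1-u)\equiv0\pmod t$. Hence
\[
i_1i_2(w_1-w_2)\equiv0\pmod t .
\]
Multiplying by $v'$ and using $v'w_2=vw_1$, we get $i_1i_2\,w_1(v'-v)\equiv0$. As $w_1$ is a unit,
$i_1i_2(v-v')\equiv0\pmod t$.

If $\gcd(t,i_1i_2)=1$, then $v=v'$ and Lemma~\ref{lem:J} gives $(m,n)\sim(m',n')$;
and $\gcd(t,c_1c_2)=1$ implies $\gcd(t,i_1i_2)=1$ because $i_j\mid c_j$.
\end{proof}

\section{The dichotomy}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:main}]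
If $(\star)$ holds, the conjecture fails for $q$ by Proposition~\ref{prop:counter}.

Suppose the conjecture fails for $q$. By \eqref{eq:ifpart} the ``if'' part always holds, so there are
pairs with $D(q;m,n)\cong D(q;m',n')$ and $(m,n)\not\sim(m',n')$. By Theorem~\ref{thm:rigid} and
Lemma~\ref{lem:J}, $d_1=d_1'$, $d_2=d_2'$ and $i_1i_2(v-v')\equiv0\pmod t$, but $v\ne v'$ in $\mathbb Z/t$. So there is
a prime power $r^k$, $k\ge1$, exactly dividing $t$, with $v\not\equiv v'\pmod{r^k}$. Then $r^k\ne2$, since units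
modulo an even $t$ are odd. Moreover $r\mid i_1i_2$, for otherwise the congruence would give
$v\equiv v'\pmod{r^k}$. Choose $j$ with $r\mid i_j$, and let $|F|=p^h$.

Since $U\le F^*$, we have $r\mid t\mid p^h-1$; and if $r=2$, then $4\mid t$, so $p^h\equiv1\pmod4$. The quotient
$K_j/(K_j\cap F^*)\cong K_jF^*/F^*$, of order $i_j$, is a subgroup of $\mathbb F_q^*/F^*$. Hence
\[
r\ \Big|\ \frac{q-1}{p^h-1}=\sum_{i=0}^{e/h-1}p^{hi}\equiv\frac eh\pmod r ,
\]
so $rh\mid e$. Thus $(r,h)$ satisfies $(\star)$.

It remains to see that $(\star)$ is equivalent to the disjunction of (i)--(iii). For $r=2$ the conditions say that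
$2h\mid e$ and $p^h\equiv1\pmod4$, with $p$ odd. The congruence holds for all $h$ if $p\equiv1\pmod4$, and
exactly for even $h$ if $p\equiv3\pmod4$. So a suitable $h$ exists exactly in the cases (i) and (ii). For $r$ odd,
$r\mid p^h-1$ means $r\ne p$ and $\operatorname{ord}_r(p)\mid h$; an $h$ with $rh\mid e$ of this kind exists if and
only if $r\ne p$ and $r\operatorname{ord}_r(p)\mid e$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor}]
(a) For $e=1$ the condition $rh\mid e$ is impossible. (Directly: if $q=p$, then $F=\mathbb F_p=\mathbb F_q$ and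
$i_1=i_2=1$ in Theorem~\ref{thm:rigid}.)

(b) By (a) only proper prime powers matter. Those below $81$ other than $25$ and $64$ are
$4,8,9,16,27,32,49$. In (i) and (ii), $p$ is odd and $e$ is even; in (iii), $r$ is an odd prime divisor of $e$. For
$4$ and $16$, $p=2$ and $e$ has no odd prime divisor. For $9$ and $49$, $p\equiv3\pmod4$ and
$e=2$, which excludes (i)--(iii). For $8$, $27$ and $32$, $e$ is odd, which leaves only (iii). For $8$, the only
candidate is $r=3$ with $\operatorname{ord}_3(2)=2$, but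
$6\nmid3$. For $27$, the only candidate $r=3$ equals $p$. For $32$, it is $r=5$ with $\operatorname{ord}_5(2)=4$, but
$20\nmid5$. On the other hand, $25=5^2$ satisfies (i), $64=2^6$ satisfies (iii) with $r=3$, and $81=3^4$ satisfies
(ii).

(c) Take $r=2$, $h=1$ in Section~\ref{sec:counter}, so $Q=p$. Then $n=\frac{p^2-1}{2(p-1)}=\frac{p+1}2$ and $rn=p+1$.
As $4\mid p-1$, $\lambda=1+\frac{p-1}2=\frac{p+1}2$. Hence $\lambda rn=\frac{(p+1)^2}2$, which lies between $1$ and
$p^2-1$ because $p+1\le2(p-1)$. So $m_2=\frac{(p+1)^2}2$, and Proposition~\ref{prop:counter} gives the claim. There are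
infinitely many primes $p\equiv1\pmod4$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{AD}
\emph{Algebraic Digraphs} (as printed: ALGEBRAIC DIGRAPHS),
\url{https://www.mathsci.udel.edu/content-sub-site/Documents/AEGT%20Presentations/2Kodess.pdf}.
\end{thebibliography}

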